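# Deterministic consensus under crashes with $O(n)$ bits and $O(n)$ rounds

## 1. Synchronous processes, crashes, and consensus

**Definition 1 (model).** There are $n\ge 2$ processes with distinct identifiers $1,\dots,n$; put $V=\{1,\dots,n\}$. Every process knows $n$, a number $t$, and its own identifier. Every pair of processes is joined by a reliable channel. Computation proceeds in rounds: in each round every process sends messages, then receives all messages sent to it in that round, then computes locally. Up to $t$ processes may crash. A crashed process takes no further steps; if it crashes in the middle of a round, an arbitrary subset of the messages it sends in that round is delivered. Which processes crash, and when, is chosen by a worst-case adaptive adversary that knows the algorithm and the whole execution so far. A process that never crashes is *correct*.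

*Example.* Let $n=3$. In round 1 process 1 sends its bit to 2 and to 3, and crashes in the middle of that round. The adversary may let both messages through, only one of them, or neither. The second case is the dangerous one: 2 and 3 then have different information and neither knows it.

**Definition 2 (consensus).** Each process $p$ starts with an initial value $v_p\in\{0,1\}$ and decides on an output so that: (1) *Agreement*: every process decides the same value; (2) *Validity*: if a process decides $v$, then $v$ is some process's initial value; (3) *Termination*: every correct process eventually decides.

*Example.* With inputs $(0,1,1)$ it is fine if all decide $0$ and fine if all decide $1$. With inputs $(1,1,1)$ only $1$ is allowed.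

**Definition 3 (costs).** The *communication complexity* of an algorithm is the maximum, over all inputs and all admissible crash patterns, of the total number of bits sent by all processes. The *time complexity* is the maximum, over the same executions, of the number of rounds until every correct process has decided.

*Example.* One round in which everyone sends its input to everyone else costs $n(n-1)$ bits when nobody crashes.

**Definition 4 (family).** We use the fault bound $t=\lceil n/2\rceil-1$, the largest $t<n/2$. A *deterministic consensus algorithm* is a family $(A_n)_{n\ge2}$ in which $A_n$ is deterministic and solves consensus for $n$ processes with $t=\lceil n/2\rceil-1$. It has $O(n)$ communication complexity and $O(n)$ time complexity if there are constants $C_1,C_2$ independent of $n$ such that $A_n$ sends at most $C_1n$ bits and takes at most $C_2n$ rounds, for every $n$.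

*Example (rotating coordinator).* Each process keeps a value $x_p$, initially $v_p$. For $r=1,\dots,t+1$: in round $r$ process $r$ sends $x_r$ to all others, and whoever receives it adopts it. After round $t+1$ each process decides $x_p$. (This needs $t+1\le n$.) Among the $t+1$ coordinators at least one, say $r$, never crashes. After round $r$ all processes that have not crashed hold the same value, and later coordinators only repeat it; so all deciders agree. Values are only copied, so validity holds. The cost is at most $(t+1)(n-1)$ bits and $t+1$ rounds, with equality in bits when nobody crashes. With $t+1=\lceil n/2\rceil$ this family has $O(n)$ time complexity, but its communication is quadratic.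

The four textbook facts used below are these.

**Fact A (Hoeffding).** If $X\sim\mathrm{Bin}(m,\mu)$ then $E\,e^{s(X-\mu m)}\le e^{s^2m/8}$ for all real $s$. Taking $s=\pm4\delta$ in Markov's inequality, each of $\Pr[X\ge(\mu+\delta)m]$ and $\Pr[X\le(\mu-\delta)m]$ is at most $e^{-2\delta^2m}$.

**Fact B (Hoeffding, *JASA* 1963, Thm. 4).** Draw $m$ elements without replacement from a population with a fraction $\mu$ of marked elements, and let $X$ be the number of marked ones drawn. The moment generating function of $X$ is at most that of $\mathrm{Bin}(m,\mu)$. So the tail bounds of Fact A hold for $X$, and for sums of independent variables of this kind (with the same $\mu$ and $m$ the total number of draws).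

**Fact C.** $\binom ab\le(ea/b)^b$ for $1\le b\le a$. The number of vectors in $\mathbb N^n$ (with $0\in\mathbb N$) whose entries sum to at most $M$ is $\binom{M+n}{n}$.

**Fact D (union bound).** If the probabilities of finitely many failures sum to less than $1$, then an object with none of the failures exists. Deterministic processes with unlimited local computation can all compute the lexicographically first such object.

## 2. Linear bits against linear rounds

The paper "Distributed Agreement with Optimal Communication Complexity" quotes (from its reference [15]) a deterministic consensus algorithm in the synchronous crash setting with optimal $O(n)$ message complexity, which requires super-linear round complexity. It asks for the optimal communication complexity of deterministic consensus with linear time, and conjectures that $O(n)$ communication and $O(n)$ time cannot both be achieved deterministically. (It writes only that at most $t$ processes may crash; the choice $t=\lceil n/2\rceil-1$ above makes the number of tolerated crashes linear in $n$, with a correct majority.)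

**So: is it true that no family $(A_n)_{n\ge2}$ has both $O(n)$ communication and $O(n)$ time complexity?** The answer is no; the conjecture is false.

**Theorem 1.** There is a family $(A_n)_{n\ge2}$ of deterministic consensus algorithms in the stated model, with $t=\lceil n/2\rceil-1$, having $O(n)$ communication complexity (in bits) and $O(n)$ time complexity.

**Theorem 2.** Let $c\in(0,\frac12]$ be a constant. There are constants $C,C'$ depending only on $c$ such that for every $n\ge2$ and every $0\le t\le(1-c)n$ there is a deterministic algorithm solving consensus with at most $t$ crashes that sends at most $Cn$ bits and finishes within $C'n$ rounds. No process, even one that later crashes, ever decides differently from another.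

Theorem 1 is the case $c=\frac12$ of Theorem 2, because $n-t=n-\lceil n/2\rceil+1\ge n/2$.

**Theorem 3.** Every deterministic consensus algorithm sends at least $n/4$ messages in some crash-free execution. Together with the published lower bound of $t+1$ rounds (Aguilera–Toueg, *Inf. Process. Lett.* 71, 1999: for $1\le t\le n-2$, $t$-resilient synchronous crash consensus needs $t+1$ rounds), the algorithm of Theorem 2 is optimal up to constants in both measures whenever $\delta n\le t\le(1-c)n$ with $\delta,c>0$ constant and $1\le t\le n-2$.

## 3. Two and three processes, and why $n/4$ messages are needed

For $n=2$ we have $t=0$: process 1 sends its bit to process 2, and both decide it. One bit, one round.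

For $n=3$ we have $t=1$. One coordinator round is not enough: with inputs $(0,1,1)$, process 1 crashes while its message reaches only 2; then 2 holds $0$ and 3 holds $1$. The second coordinator round repairs this, because process 2 cannot crash any more: 4 bits, 2 rounds. In general the repair must be done $t$ times, each time with $n-1$ messages, and this is where the quadratic cost comes from.

**Proof of Theorem 3.** *The step shows that a process nobody talks to can be given a different input unnoticed.* Let $E_0,E_1$ be the crash-free executions with all inputs $0$, respectively all inputs $1$. Call a process *touched* in an execution if it sends or receives a message there. Suppose $p$ is untouched in both. Let $E$ be the crash-free execution in which $p$ has input $1$ and all others have input $0$. We claim that after every round of $E$, process $p$ is in the same state as in $E_1$, and every other process is in the same state as in $E_0$. This holds at the start. If it holds before a round, then in that round $p$ sends what it sends in $E_1$, namely nothing, and the others send what they send in $E_0$, in particular nothing to $p$. So $p$ receives nothing, as in $E_1$, and the others receive exactly what they receive in $E_0$ (where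 $p$ also sends nothing). The claim follows by induction. By validity all processes decide $1$ in $E_1$ and $0$ in $E_0$. So in $E$ process $p$ decides $1$ and the others decide $0$, which contradicts agreement.

Hence every process is touched in $E_0$ or in $E_1$. If these executions have $M_0$ and $M_1$ messages, then $2M_0+2M_1\ge n$, since a message touches at most two processes. So one of them has at least $n/4$ messages. The optimality statement follows by combining this with the quoted $t+1$ round bound. $\square$

## 4. Constants

Fix $c\in(0,\frac12]$. All constants are collected here; each is explained where it is used.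
$$\kappa=\tfrac c{40},\quad \theta_j=3j\kappa\ (1\le j\le4),\quad \tau=\tfrac c2=20\kappa,\quad \varepsilon=2^{-1/\kappa},\quad \gamma=\tfrac\varepsilon{16},\quad \lambda=256,\quad w=\tfrac{12}{c^2},\quad m_0=\lceil2w\rceil .$$
The integer $d$ is a constant with
$$d\ge16\lambda,\qquad \tfrac{\theta_1d}2\ge\lambda+1,\qquad \lambda e^{\lambda+1}\le2^{d/4},\qquad 2\kappa^2\gamma d\ge6. \tag{1}$$
Since $2^y\ge y$ with $y=40/c$, we have $\varepsilon\le c/40=\kappa$, hence $\gamma\le\kappa/16$. Therefore
$$\theta_4+\kappa=13\kappa\le\tau-\gamma,\qquad \gamma<2\kappa=\theta_1-\kappa. \tag{2}$$

*Example.* For $c=\frac12$: $\kappa=\frac1{80}$, $\varepsilon=2^{-80}$, $w=48$, $m_0=96$, $\tau=\frac14$. The last condition in (1) asks for $d\ge19200\cdot2^{84}$. The constants are huge, but they are constants.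

Let $K=\lceil\log_{256}n\rceil$ and $s_k=\lceil n/2^k\rceil$ for $0\le k\le K$, so $s_{k+1}=\lceil s_k/2\rceil$. Since $2^K\le2n^{1/8}$ and $4^K\le4n^{1/4}$, there is $n_0(c)$ such that for $n\ge n_0(c)$ we have $s_K\ge3$ and $m_04^K\le n$. If $s_k\ge3$ then $s_{k+1}\le(s_k+1)/2\le\frac23s_k$. So
$$\tfrac12s_k\le s_{k+1}\le\tfrac23s_k\qquad(0\le k<K). \tag{3}$$

For $n<n_0(c)$ we use the rotating coordinator of Section 1. It costs at most $n^2\le n_0(c)^2$ bits and at most $n$ rounds, and all its deciders agree; here $t+1\le n$ because $t\le(1-c)n<n$. **From now on $n\ge n_0(c)$.**

## 5. Flooding on a sparse graph leaves a small wrong minority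

To save bits, a sensible person replaces "send to everyone" by "send to a bounded number of neighbors in a well-connected graph".

**Lemma 1 (graph $G$).** There is a graph $G$ on $V$ with maximum degree at most $2\Delta$, $\Delta=\lceil2/\varepsilon^2\rceil$, such that any two disjoint sets of size $\ge\varepsilon n$ are joined by an edge.

*Proof.* Take $\Delta$ independent uniform permutations $\sigma_i$ of $V$ and the edges $\{p,\sigma_i(p)\}$, dropping loops. Each $p$ has at most the neighbors $\sigma_i(p)$, $\sigma_i^{-1}(p)$, so the degree is at most $2\Delta$. Let $m=\lceil\varepsilon n\rceil$; it suffices to treat disjoint $X,Y$ of size exactly $m$. The set $\sigma_i(X)$ is a uniform $m$-set, so $\Pr[\sigma_i(X)\cap Y=\emptyset]\le(1-m/n)^m\le e^{-m^2/n}\le e^{-\varepsilon^2n}$. For all $\Delta$ permutations together we get at most $e^{-\Delta\varepsilon^2n}\le e^{-2n}$. There are at most $4^n$ pairs $(X,Y)$, and $4^ne^{-2n}<1$. $\square$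

**Flooding of 1 ($n$ rounds).** Set $x_p:=v_p$. If $v_p=1$, then $p$ sends "1" to all $G$-neighbors in round 1. If $x_p=0$ and $p$ first receives "1" in round $r$, it sets $x_p:=1$ and, if $r<n$, sends "1" to all $G$-neighbors in round $r+1$.

Each process sends at most once, so the cost is at most $2\Delta n$ bits. Let $P$ be the set of processes that complete these $n$ rounds.

*Example.* On a path $1-2-3$ with inputs $(1,0,0)$ and no crash, process 2 learns "1" in round 1 and process 3 in round 2. If 2 crashes before sending, then 1 ends with $1$ and 3 ends with $0$; but 1 and 3 are not adjacent. This is the general picture: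

**Lemma 2.** Processes $p,q\in P$ that are adjacent in $G$ satisfy $x_p=x_q$ after the flooding.

*Proof.* Suppose $x_p=1$ and $x_q=0$ at the end. Let $r$ be the round in which $p$ first had value $1$ ($r=0$ if initially). If $r<n$, then $p$ sent "1" to $q$ in round $r+1\le n$, and it was delivered, since $p$ did not crash in the $n$ rounds. So $x_q=1$, a contradiction. If $r=n$, go back along the senders: $p=p_n$ received "1" in round $n$ from some $p_{n-1}$, which first had value $1$ in round $n-1$; it received it in that round from some $p_{n-2}$, and so on, down to $p_0$ with initial value $1$. These processes first had value $1$ at the distinct times $n,n-1,\dots,0$, so they are $n+1$ distinct processes. This is impossible. $\square$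

Now fix an execution of any algorithm that begins with this flooding. Let $\mathcal C$ be its set of correct processes, so $|\mathcal C|\ge cn$ and $\mathcal C\subseteq P$. We look for a large part of $\mathcal C$ that is well connected inside itself. Put $\ell=2\lceil\log_{1.5}n\rceil$.

**Lemma 3 (core).** There is a set $\mathrm{Good}\subseteq\mathcal C$ with $|\mathrm{Good}|\ge cn-\varepsilon n\ge\frac{3c}4n$ such that $G[\mathrm{Good}]$ is connected with diameter at most $\ell$.

*Proof.* *Pruning.* Start with $\mathcal C_0=\mathcal C$. While there is a nonempty $S\subseteq\mathcal C_i$ with $|S|\le|\mathcal C_i|/2$ and $|(N(S)\cap\mathcal C_i)\setminus S|<|S|/2$, remove it: $\mathcal C_{i+1}=\mathcal C_i\setminus S$.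

*The total removed stays below $\varepsilon n$.* Suppose that after some step the set $R$ of all removed vertices has size $\ge\varepsilon n$ for the first time, and let $y=|\mathcal C\setminus R|$. Before this step more than $|\mathcal C|-\varepsilon n$ vertices were left, and the step removed at most half of them, so $y\ge(|\mathcal C|-\varepsilon n)/2$. A vertex of $\mathcal C\setminus R$ adjacent to $R$ is adjacent to some removed piece $S$, and it was present and outside $S$ when $S$ was removed; fewer than $|S|/2$ vertices are of this kind. Summing over the pieces, fewer than $|R|/2=(|\mathcal C|-y)/2$ vertices of $\mathcal C\setminus R$ are adjacent to $R$. Let $Z$ be the set of those that are not. Then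
$$|Z|>y-\tfrac12(|\mathcal C|-y)=\tfrac32y-\tfrac12|\mathcal C|\ge\tfrac14|\mathcal C|-\tfrac34\varepsilon n\ge\varepsilon n,$$
because $|\mathcal C|\ge cn\ge40\varepsilon n\ge7\varepsilon n$. So $R$ and $Z$ are disjoint, of size $\ge\varepsilon n$, with no edge between them, against Lemma 1.

*Diameter.* The pruning therefore stops with $|R|<\varepsilon n$. Put $\mathrm{Good}=\mathcal C\setminus R$; the size bound follows from $\varepsilon\le c/40$. Every nonempty $S\subseteq\mathrm{Good}$ with $|S|\le|\mathrm{Good}|/2$ has at least $|S|/2$ neighbors in $\mathrm{Good}\setminus S$. So a ball in $G[\mathrm{Good}]$ grows by a factor $1.5$ per unit of radius until it contains more than half of Good. With radius $\lceil\log_{1.5}n\rceil$ it does contain more than half, as $1.5^{\lceil\log_{1.5}n\rceil}\ge n$. Hence any two balls of this radius meet, and any two vertices are at distance at most $\ell$. $\square$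

By Lemma 2 and connectivity, **all Good processes hold a common value $b$** after the flooding. Let $\mathrm{Wrong}=\{p\in P:x_p\ne b\}$. By Lemma 2 no edge joins Wrong and Good; since $|\mathrm{Good}|\ge\varepsilon n$, Lemma 1 gives
$$|\mathrm{Wrong}|<\varepsilon n. \tag{4}$$

**Where this stops.** Can we decide $x_p$ now? No. Let $t=\lceil n/2\rceil-1$, and let $W_0$ be a set of $\lfloor t/(2\Delta)\rfloor$ processes. The adversary crashes all $G$-neighbors of $W_0$ outside $W_0$ before they send anything; this costs at most $t$ crashes. If $W_0$ has input $0$ and everyone else has input $1$, then $W_0$ never hears a "1" and ends with $0$, while the other survivors end with $1$. So a number of survivors that is linear in $n$ can be wrong, and a wrong process does not see that it is wrong. Asking a fixed constant number of processes does not help by itself, because the adversary can crash all of them. We must get from "fewer than $\varepsilon n$ wrong" to *exactly none* among those who decide.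

## 6. Filters, and why restarting a chain of committees costs $n^{9/8}$

A sample can thin out the wrong processes even when it cannot exclude them. Let $U$ be a committee of size $s$ and $U'$ a committee of size $s'=\lceil s/2\rceil$. Each $q\in U'$ is given $d$ fixed neighbors in $U$. Members of $U$ send their values down, and $q$ stays *active* only if at least $\theta d$ of its neighbors report $q$'s own value.

**Definition 5.** Given injections $\pi_1,\dots,\pi_d:[s']\to[s]$ and $X\subseteq[s]$, let $e(j,X)=|\{h:\pi_h(j)\in X\}|$. The *neighbors* of $j$ are $\pi_1(j),\dots,\pi_d(j)$, counted with multiplicity.

*Example.* Let $s=4$, $s'=2$, $d=2$, with $\pi_1(1)=1,\pi_1(2)=2$ and $\pi_2(1)=1,\pi_2(2)=4$. For $X=\{1,4\}$ we get $e(1,X)=2$ and $e(2,X)=1$.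

Since each $\pi_h$ is injective, each element of $[s]$ equals $\pi_h(j)$ for at most $d$ pairs $(h,j)$. So a member of $U$ pushes at most $d$ bits down.

**Lemma 4 (filters $B_k$).** For each $0\le k<K$, with $s=s_k$ and $s'=s_{k+1}$, there are injections $\pi_1,\dots,\pi_d:[s']\to[s]$ such that every $X\subseteq[s]$ satisfies:

1. at most $\gamma s'$ elements $j\in[s']$ have $e(j,X)\ge(|X|/s+\kappa)d$, and at most $\gamma s'$ have $e(j,X)\le(|X|/s-\kappa)d$;
2. if $|X|\le\varepsilon s$, then at most $|X|/\lambda$ elements $j$ have $e(j,X)\ge\theta_1d$.

Part 1 says that almost every $j$ sees $X$ in the right proportion, up to $\kappa$. Part 2 says that a tiny set $X$ gets a large share in the sample of only $|X|/256$ elements.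

*Proof.* Take independent uniform injections.

*Part 1.* Fix $X$ and a nonempty $Y\subseteq[s']$. Then $\sum_{j\in Y}e(j,X)=\sum_h|\pi_h(Y)\cap X|$ is a sum of $d$ independent variables, each counting marked elements among $|Y|$ draws without replacement with marked fraction $|X|/s$. By Facts A and B, it deviates from $(|X|/s)d|Y|$ by at least $\kappa d|Y|$ in a given direction with probability at most $e^{-2\kappa^2d|Y|}$. If Part 1 fails for $X$, then such a deviation occurs on some $Y$ with $|Y|>\gamma s'$. By $s\le2s'$ and (1), the failure probability is at most
$$2\cdot2^{s+s'}e^{-2\kappa^2d\gamma s'}\le2\cdot2^{3s'}e^{-6s'}<\tfrac1{10}.$$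

*Part 2.* For $X=\emptyset$ there is nothing to prove. If it fails, there are $X$ with $|X|=x$, $1\le x\le\varepsilon s$, a set $Y\subseteq[s']$ of size $y=\lfloor x/\lambda\rfloor+1$, and for each $j\in Y$ an index set $I_j$ of size $\lceil\theta_1d\rceil$ with $\pi_h(j)\in X$ for all $h\in I_j$. Fix $X,Y,(I_j)$. For a single $h$, if $m_h$ of the sets $I_j$ contain $h$, then $m_h$ draws without replacement must all land in $X$, which has probability at most $(x/s)^{m_h}$. Multiplying over $h$ gives at most $(x/s)^{\theta_1dy}$. Put $z=x/s\le\varepsilon$. There are at most $2^{dy}$ choices of $(I_j)$. Since $x\le\lambda y$ we have $\binom sx\le(e/z)^x\le(e/z)^{\lambda y}$, and $\binom{s'}y\le(es/y)^y\le(e\lambda/z)^y$. So for this $x$ the probability is at most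
$$\bigl[e^{\lambda+1}\lambda\,2^d\,z^{\theta_1d-\lambda-1}\bigr]^y\le\bigl[\lambda e^{\lambda+1}2^d\varepsilon^{\theta_1d/2}\bigr]^y=\bigl[\lambda e^{\lambda+1}2^{-d/2}\bigr]^y\le2^{-dy/4}\le2^{-dx/(4\lambda)}\le2^{-4x}.$$
Here we used $\theta_1d-\lambda-1\ge\theta_1d/2$; then $\varepsilon^{\theta_1d/2}=2^{-(1/\kappa)(3\kappa d/2)}=2^{-3d/2}$; then $\lambda e^{\lambda+1}\le2^{d/4}$, $y>x/\lambda$, and $d\ge16\lambda$. Summing over $x\ge1$ gives at most $\frac1{15}$. As $\frac1{10}+\frac1{15}<1$, suitable injections exist. $\square$

**A chain of committees.** Take $V=U_0,U_1,\dots,U_K$ with $|U_k|=s_k$ and filter from each to the next. The wrong active processes at level $k$ number at most $\varepsilon n\,256^{-k}$: by Part 2 they shrink by $256$ per level, while the committee only halves. At level $K$ there are none, because $256^K\ge n$, so active members of $U_K$ may safely decide and announce. One pass costs only about $d(s_0+s_1+\cdots)=O(n)$ bits.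

**Where this stops.** The adversary can spoil the chain: it crashes all of $U_K$ before the last filter is run. Since $2^K\ge n^{1/8}$, this costs only $s_K\le n^{7/8}+1$ crashes. If we then restart with a fresh chain, the adversary repeats. With a budget of $n/4$ crashes it spoils at least a constant times $n^{1/8}$ chains. Each restart pays for the first filter again: $\pi_1([s_1])$ has at least $n/2$ elements, at least $n/4$ of them have not crashed, and each of these makes a push. The total is at least a constant times $n^{9/8}$ pushes. The adversary paid $n^{7/8}$ per attempt and we paid $n$.

The remedy is *not to restart at the top*. When a small committee is spoiled, the larger one above it is still filtered and usable, and only a new small one should be tried. This means a depth-first search in a tree of committees.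

## 7. The tree of committees and the lists

**Definition 6 (tree, weight, threshold).** $\mathcal T$ is a rooted tree with levels $0,\dots,K$. The root has $m_0$ children, every other non-leaf has $4$ ordered children, and all leaves are at level $K$. A node $u$ at level $k$ has weight $s_u=s_k$. The $j$-th child of a non-root node has threshold $\theta_u=\theta_j$; children of the root have threshold $\theta_1$. We write $\hat u$ for the parent of $u$, and $W(Z)=\sum_{u\in Z}s_u$ for a set $Z$ of nodes. The number of non-root nodes is $N\le m_04^K\le n$.

*Example.* Let $u$ have level $k<K$ and $s_k=100$. If $u$ is not the root, its four children have weight $50$ each, so together they weigh $2s_u$; their thresholds are $3\kappa,6\kappa,9\kappa,12\kappa$. In preorder we visit $u$, then its first child and everything below that child, then its second child, and so on.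

Two features deserve a word before we use them. The weight doubles from a node to its set of children, so a part of the tree in which everything works would have rapidly growing weight; we shall see that it must run into a leaf quickly. The total weight of the tree is far more than $n$ (already the leaves weigh at least $m_04^{K-1}n/2^K$), so the proof must show that only a small part of it becomes active. The four different thresholds are there to stop an adversary that keeps the number of senders just at the threshold; Section 10 makes this precise.

**Lemma 5 (committees).** There are sets $U_u\subseteq V$, $|U_u|=s_u$, for non-root $u$, such that for every $\Gamma\subseteq V$ with $|\Gamma|\ge\frac{3c}4n$, the nodes $u$ with $|U_u\cap\Gamma|<\tau s_u$ (called *$\Gamma$-bad*) have total weight $<wn$.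

*Example.* If $c=\frac12$, then $\tau=\frac14$, and a committee of size $10$ is $\Gamma$-bad when at most two of its members lie in $\Gamma$.

*Proof.* Choose the $U_u$ as independent uniform $s_u$-subsets. Fix $\Gamma$. The expectation of $|U_u\cap\Gamma|$ is at least $\frac{3c}4s_u$, and $\tau s_u$ lies at least $\frac c4s_u$ below it. By Facts A and B, $\Pr[u\text{ bad}]\le e^{-2(c/4)^2s_u}=e^{-c^2s_u/8}$. By independence, a fixed collection of nodes of weight $\ge wn$ is entirely bad with probability at most $e^{-c^2wn/8}=e^{-1.5n}$. There are at most $2^n$ sets $\Gamma$ and at most $2^N\le2^n$ collections, and $e^{(2\ln2-1.5)n}<1$. $\square$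

The point of the union over all $\Gamma$ is that the adversary is adaptive: whatever set of good processes it produces in the end, the bad committees weigh less than $wn$.

Put $U_{\mathrm{root}}=V$, and identify each $U_u$ with $[s_u]$ in increasing order. If $\hat u$ has level $k$, the filter $B_k$ of Lemma 4 joins $U_{\hat u}$ (as $[s_k]$) to $U_u$ (as $[s_{k+1}]$). So every $q\in U_u$ has $d$ neighbors in $U_{\hat u}$, with multiplicity.

The last object serves late information. After success, some processes may not be reached by the announcements. They must find out by asking, and the total number of questions has to be linear.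

**Lemma 6 (lists).** Let $C_1$ be an integer constant and $g=\frac{3c}4$. There are a constant $C_2=C_2(C_1,c)$ and lists $L_p:\{1,\dots,(C_1+C_2)n\}\to V$ ($p\in V$) such that for every $\Gamma$ with $|\Gamma|\ge gn$ and every $a\in\mathbb N^n$ with $\sum_pa_p\le C_1n$, the numbers $T_p=\min\{i\ge1:L_p(a_p+i)\in\Gamma\}$ exist and satisfy $\sum_pT_p\le C_2n$.

*Example.* If $L_p=(3,1,3,2,\dots)$, $\Gamma=\{2\}$ and $a_p=1$, then $T_p=3$: after its first question, $p$ needs three more until it asks a member of $\Gamma$.

*Proof.* Take infinite lists of independent uniform entries. For fixed $\Gamma,a$ the $T_p$ are independent geometric variables with success probability $|\Gamma|/n\ge g$. Put $z=1/(1-g/2)$. Since a larger success probability only decreases $E[z^{T_p}]$,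
$$E[z^{T_p}]\le\frac{gz}{1-(1-g)z}=\frac{g/(1-g/2)}{(g/2)/(1-g/2)}=2 .$$
By Markov, $\Pr[\sum_pT_p\ge C_2n]\le2^nz^{-C_2n}\le2^ne^{-gC_2n/2}$. There are at most $2^n$ sets $\Gamma$ and, by Fact C, at most $\binom{C_1n+n}n\le(e(C_1+1))^n$ vectors $a$. With $C_2=\lceil\frac2g(2+\ln(e(C_1+1)))\rceil$ the sum of all failure probabilities is at most $4^ne^{-2n}<1$. So there are lists with $\sum_pT_p<C_2n$ in all cases. Then $a_p+T_p\le(C_1+C_2)n$, and only this many entries are used. $\square$

We fix
$$C_1=m_0+4\left(\left\lceil\tfrac43\left(4w+4+\tfrac3\kappa\right)\right\rceil+1\right)+2 .$$

## 8. Depth-first search with silent failure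

All objects of Lemmas 1, 4, 5, 6 are the lexicographically first ones, so the following algorithm is deterministic. Every message is a single bit; its type is determined by the round number.

**Phase 1 ($n$ rounds).** The flooding of 1 from Section 5. Every process that completes it is *active at the root*: $A_{\mathrm{root}}=P$. After Phase 1, $x_p$ never changes.

**Phase 2 (slots $1,\dots,N+1$).** List the non-root nodes in depth-first preorder $u_1,\dots,u_N$. Slot $i\le N$ *processes* $u=u_i$, as follows.

* *Query round.* Every undecided $p\in A_{\hat u}$ sends a query to the next entry of its list $L_p$ (its $i$-th query ever goes to $L_p(i)$).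
* *Reply round.* Every decided process replies to each query with its decision bit. A process receiving a reply decides that bit.
* *Push round.* Every still undecided $p\in A_{\hat u}$ sends $x_p$ to all processes of $U_u$ of which it is a neighbor. An undecided $q\in U_u$ that received the value $x_q$ from at least $\theta_ud$ of its $d$ neighbors (with multiplicity) becomes active at $u$; $A_u$ is the set of these $q$. If $u$ is a leaf, such $q$ decides $x_q$.
* *$\ell$ flood rounds.* In the first flood round beginning after it decides, a process *announces*: it sends its decision to all $G$-neighbors, once in the whole run. An undecided process receiving an announcement decides the announced value.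

Slot $N+1$ consists of $\ell$ flood rounds only.

**Phase 3 ($C_2n$ pairs of rounds).** In each pair, every undecided process queries the next entry of its list; queried decided processes reply with the decision; a process receiving a reply decides it.

Nobody ever reports a failure. If a committee is spoiled, there is simply no announcement, and all processes go on to the next node in preorder.

**Time.** The number of rounds is $n+N(\ell+3)+\ell+2C_2n=O(n)$, since $N=O(n^{1/4})$ and $\ell=O(\log n)$.

For the analysis fix an execution, with $\mathcal C$, $P$, Good, $b$ and Wrong as in Section 5.

## 9. Wrong values die out before the leaves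

**Lemma 7.** Let $F_u=A_u\cap\mathrm{Wrong}$. For $u$ at level $k$, $|F_u|\le\varepsilon n\lambda^{-k}$, and $F_u=\emptyset$ for leaves. Moreover $\sum_{u\ne\mathrm{root}}|F_u|\le n$.

*Proof.* *One level.* A process in $F_u$ received $1-b$ from at least $\theta_ud\ge\theta_1d$ neighbors. The senders are active at $\hat u$ and hold $1-b$, so they belong to $F_{\hat u}$. If $|F_{\hat u}|\le\varepsilon s_{\hat u}$, Lemma 4(2) with $X=F_{\hat u}$ gives $|F_u|\le|F_{\hat u}|/\lambda$. This is at most $\varepsilon s_{\hat u}/\lambda\le\varepsilon s_u$, by (3), so the hypothesis is passed on to the next level.

*Induction.* It starts from $|F_{\mathrm{root}}|<\varepsilon n=\varepsilon s_0$, which is (4). At a leaf, $|F_u|\le\varepsilon n\,256^{-K}\le\varepsilon<1$.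

*Sum.* Level $k\ge1$ has $m_04^{k-1}$ nodes, so the sum is at most $\sum_{k\ge1}m_04^{k-1}\varepsilon n\,256^{-k}=m_0\varepsilon n/252\le n$, because $m_0\varepsilon\le(24/c^2+1)2^{-40/c}\le1$. $\square$

**Agreement and validity.** Decisions originate only at leaf activations; all others copy an existing decision. By Lemma 7 a process active at a leaf has $x_q=b$. So every decision ever made, by any process, crashed later or not, equals $b$. If $b=1$, some process had initial value $1$, since "1" is only relayed. If $b=0$, any Good process had initial value $0$, since values change only from $0$ to $1$. $\square$

It remains to prove that a Good process does decide, and that the cost until then, and after, is linear.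

## 10. Low, high, crash, hover

*This step classifies what can happen when a node is processed.* For $u=u_i$ put $A^b_u=A_u\setminus F_u$, the active processes holding $b$ (likewise for the root). Let

* $S_u\subseteq A^b_{\hat u}$ be the set of members not crashed before, and undecided at the start of, the push round of slot $i$, and $x=|S_u|/s_{\hat u}$;
* $S'_u\subseteq S_u$ be the set of those not crashing in that push round, and $x'=|S'_u|/s_{\hat u}$.

So every copy of $b$ pushed in the slot comes from $S_u$, and all those coming from $S'_u$ are sent in full. Every non-root $u$ is exactly one of the following.

* **Low**: $x\le\theta_u-\kappa$.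
* **High**: not low, and $x'\ge\theta_u+\kappa$.
* **Crash**: neither of the above, and $x-x'\ge\kappa$.
* **Hover**: otherwise.

*Example.* Let $u$ be a first child of a non-root node ($\theta_u=3\kappa$) with $x=4\kappa$, $x'=3.5\kappa$. It is not low ($4\kappa>2\kappa$), not high ($3.5\kappa<4\kappa$), and not crash (loss $0.5\kappa$). It hovers. At its next sibling the threshold is $6\kappa$, while the value $x$ is still at most $4\kappa\le5\kappa$; so that sibling is low.

**Lemma 8.**

1. If $u$ is low, then $|A^b_u|\le\gamma s_u$.
2. If $u$ is high, all but at most $\gamma s_u$ members of $U_u$ have at least $\theta_ud$ neighbors in $S'_u$, hence (if not crashed) are delivered at least $\theta_ud$ copies of $b$.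
3. If $u$ is crash, at least $\kappa s_{\hat u}\ge\kappa s_u$ processes crash in the push round of its slot.
4. If $u$ is hover, then $\theta_u-\kappa<x<\theta_u+2\kappa$.
5. A non-root node has at most one hover child.

*Proof.* (1) A member of $A^b_u$ has at least $\theta_ud\ge(x+\kappa)d$ neighbors in $S_u$. By Lemma 4(1) with $X=S_u$ there are at most $\gamma s_u$ such elements. (2) By Lemma 4(1) with $X=S'_u$, all but $\gamma s_u$ members have more than $(x'-\kappa)d\ge\theta_ud$ neighbors in $S'_u$. (3) is the definition. (4) A hover node is not low, so $x>\theta_u-\kappa$; also $x'<\theta_u+\kappa$ and $x<x'+\kappa$. (5) For successive siblings the sets $S_u$ decrease: $A_{\hat u}$ is fixed once $\hat u$ has been processed, and crashes and decisions are permanent. Suppose children number $j<j'$ both hover, with values $x_j,x_{j'}$. By (4), $x_{j'}>\theta_{j'}-\kappa\ge\theta_j+3\kappa-\kappa=\theta_j+2\kappa>x_j$, contradicting $x_{j'}\le x_j$. $\square$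

## 11. Live nodes force a leaf to succeed

Apply Lemma 5 with $\Gamma=\mathrm{Good}$, and let *bad* mean Good-bad. Let $i^*$ be the first slot in which some Good process decides ($i^*=\infty$ if there is none). Let $\mathcal P$ be the set of non-root nodes processed in slots $i<i^*$. During these slots every Good process is correct, undecided, and holds $b$. Partition $\mathcal P$ into

* $\mathcal B$, the bad nodes, with $W(\mathcal B)<wn$;
* $\mathcal L$, the *live* nodes: not bad, with $|A_u\cap\mathrm{Good}|\ge(\tau-\gamma)s_u$;
* $\mathcal Q$, the rest, split by type into $\mathcal Q_{\mathrm{low}},\mathcal Q_{\mathrm{high}},\mathcal Q_{\mathrm{crash}},\mathcal Q_{\mathrm{hover}}$.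

*Example.* With $c=\frac12$ and $s_u=1000$, a live node has at least $(\frac14-\gamma)\cdot1000$, so at least $250$ active Good members (the number is an integer and $1000\gamma<1$).

**Lemma 9.**

(a) A non-bad high node of $\mathcal P$ is live; so $\mathcal Q_{\mathrm{high}}=\emptyset$.

(b) A child in $\mathcal P$ of the root or of a node of $\mathcal L$ is in $\mathcal B\cup\mathcal L$.

(c) $\mathcal L$ contains no leaf.

*Proof.* (a) The node has at least $\tau s_u$ Good members. By Lemma 8(2) all but $\gamma s_u$ of them receive at least $\theta_ud$ copies of their own value $b$, and they are undecided; they become active.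

(b) All of $A_{\hat u}\cap\mathrm{Good}$ lies in $S'_u$. If $\hat u\in\mathcal L$, then $x'\ge\tau-\gamma\ge\theta_4+\kappa\ge\theta_u+\kappa$ by (2). If $\hat u$ is the root, then $x'\ge|\mathrm{Good}|/n\ge\frac{3c}4=30\kappa\ge\theta_1+\kappa$. Since $x\ge x'$, the child is not low, so it is high. If it is not bad, it is live by (a).

(c) An active Good member of a leaf decides, but no Good process decides in a slot $<i^*$. $\square$

**Lemma 10.** $i^*\le N$.

*Proof.* Suppose not. Then all non-root nodes are in $\mathcal P$. By Lemma 9(b), all children of the root and of nodes of $\mathcal L$ are in $\mathcal B\cup\mathcal L$, and they are distinct. By Lemma 9(c), each $u\in\mathcal L$ has $4$ children, each of weight $\ge s_u/2$. Hence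
$$m_0s_1+2W(\mathcal L)\le W(\mathcal B)+W(\mathcal L),$$
so $wn\le m_0n/2\le m_0s_1\le W(\mathcal B)<wn$, a contradiction. $\square$

This is the doubling at work: live weight would have to double from parents to children, and only bad nodes, whose weight is less than $wn$, can absorb it.

## 12. The active committees before success have total size $O(n)$

**Lemma 11.** $S:=\sum_{u\in\mathcal P}|A^b_u|\le\frac43\left(4w+4+\frac3\kappa\right)n$.

*Proof.* We bound the five classes separately. For bad, live, crash and hover nodes we bound the weight and use $|A^b_u|\le s_u$. Bad nodes contribute less than $wn$.

**Live nodes.** *The doubling argument again, now for a search that is interrupted.* The set $\mathcal P$ is the initial segment $u_1,\dots,u_{i^*-1}$ of the preorder. Suppose $v\in\mathcal L$ has an unprocessed child $v'$. The subtree of $v$ is an interval of the preorder that starts with $v$ and contains $v'$. The first unprocessed node $u_{i^*}$ comes after $v$ and not after $v'$, so it lies in this interval. So $v$ is a proper ancestor of $u_{i^*}$. There is at most one such $v$ on each level $k\ge1$, so together they weigh at most $\sum_{k=1}^Ks_k\le n+K\le2n$. Each remaining $u\in\mathcal L$ is not a leaf (Lemma 9(c)) and has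 all four children in $\mathcal P$, hence in $\mathcal B\cup\mathcal L$ (Lemma 9(b)). So $2(W(\mathcal L)-2n)\le W(\mathcal B)+W(\mathcal L)$, that is, $W(\mathcal L)\le(w+4)n$.

**Crash nodes.** *The adversary pays for these.* Distinct slots use distinct crashes, so by Lemma 8(3) $W(\mathcal Q_{\mathrm{crash}})\le t/\kappa\le n/\kappa$.

**Hover nodes.** *These are charged to their parents; here the distinct thresholds matter.* Let $u\in\mathcal Q_{\mathrm{hover}}$. By Lemma 9(b) its parent is neither the root nor in $\mathcal L$. The parent was processed earlier, so $\hat u\in\mathcal B\cup\mathcal Q$. Since $|A^b_{\hat u}|/s_{\hat u}\ge x>\theta_u-\kappa\ge\theta_1-\kappa=2\kappa>\gamma$, Lemma 8(1) shows that $\hat u$ is not low. As $\mathcal Q_{\mathrm{high}}=\emptyset$, we get $\hat u\in\mathcal B\cup\mathcal Q_{\mathrm{crash}}\cup\mathcal Q_{\mathrm{hover}}$. By Lemma 8(5) different hover nodes have different parents, and $s_u\le\frac23s_{\hat u}$ by (3). So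
$$W(\mathcal Q_{\mathrm{hover}})\le\tfrac23\bigl(W(\mathcal B)+W(\mathcal Q_{\mathrm{crash}})+W(\mathcal Q_{\mathrm{hover}})\bigr),$$
hence $W(\mathcal Q_{\mathrm{hover}})\le2\left(w+\frac1\kappa\right)n$. (If all four children could hover, the factor $\frac23$ would become $\frac83>1$ and the inequality would say nothing.)

**Low nodes.** *Their weight may be large, so we bound their active members by those of the parent.* Let $u\in\mathcal Q_{\mathrm{low}}$; its parent is non-root by Lemma 9(b), so it is in $\mathcal P$. If $|S_u|\ge\varepsilon s_{\hat u}$, then by Lemma 8(1)
$$|A^b_u|\le\gamma s_u\le\tfrac23\gamma s_{\hat u}\le\tfrac{2\gamma}{3\varepsilon}|S_u|\le\tfrac1{16}|S_u| .$$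
If $|S_u|<\varepsilon s_{\hat u}$, then Lemma 4(2) with $X=S_u$ gives $|A^b_u|\le|S_u|/256$, because members of $A^b_u$ have at least $\theta_ud\ge\theta_1d$ neighbors in $S_u$. In both cases $|A^b_u|\le\frac1{16}|A^b_{\hat u}|$. Each node of $\mathcal P$ has at most $4$ children, so $\sum_{u\in\mathcal Q_{\mathrm{low}}}|A^b_u|\le S/4$.

**Sum.** $S\le\left(w+(w+4)+\frac1\kappa+2w+\frac2\kappa\right)n+\frac S4$, which is the claim. $\square$

## 13. Counting bits, and termination

**Step 1: cost up to slot $i^*+1$.** *We count pairs (slot processing $u$, process in $A_{\hat u}$).* In slots $<i^*$ the parent $\hat u$ is the root, with $m_0$ children and at most $n$ active processes, or a node of $\mathcal P$, with at most $4$ children. So the number of pairs is at most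
$$m_0n+4\sum_{u\in\mathcal P}|A_u|\le m_0n+4(S+n),$$
since $|A_u|=|A^b_u|+|F_u|$ and $\sum|F_u|\le n$ (Lemma 7). Slots $i^*$ and $i^*+1$ contribute at most $n$ pairs each. By Lemma 11 the number of pairs, and hence of queries sent, in slots $\le i^*+1$ is at most $C_1n$. Each pair accounts for at most one query, one reply and $d$ push bits, so these cost at most $(2+d)C_1n$ bits. Processes that crash, even in mid-round, are included in the pairs.

**Step 2: all Good processes decide by the end of slot $i^*+1$.** *Here the core's small diameter is used.* By Lemma 10, $i^*\le N$, so slot $i^*+1$ exists. Some Good process $g$ decides in slot $i^*$ and announces at the latest in the first flood round of slot $i^*+1$. Claim: a Good process at distance $i$ from $g$ in $G[\mathrm{Good}]$, $1\le i\le\ell$, decides by the $i$-th flood round of slot $i^*+1$. For $i=1$ this is clear. For $i>1$ it has a Good neighbor at distance $i-1$, which decided by flood round $i-1$ and thus announces at the latest in flood round $i$; it never crashes, so the announcement arrives. By Lemma 3 all distances are at most $\ell$.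

**Step 3: queries afterwards.** *Processes not reached by the announcements stop soon, because they ask.* Let $a_p$ be the number of queries sent by $p$ in slots $\le i^*+1$, so $\sum_pa_p\le C_1n$ by Step 1. After slot $i^*+1$ every query to a Good process is answered, since Good processes have decided and never crash; after that the querier has decided or crashed, and it sends no further query. Hence $p$ sends at most $T_p=\min\{i\ge1:L_p(a_p+i)\in\mathrm{Good}\}$ further queries, in Phases 2 and 3 together. By Lemma 6 with $\Gamma=\mathrm{Good}$ these total at most $C_2n$, and no list is exhausted. Every process pushing in a slot $\ge i^*+2$ sent a query in that same slot. So these slots and Phase 3 cost at most $(2+d)C_2n$ bits of queries, replies and pushes.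

**Step 4: termination.** In Phase 3 a correct undecided process sends a query in every pair of rounds. As $T_p\le C_2n$, it asks a Good process within the $C_2n$ pairs, and decides. So every correct process decides.

**Step 5: the remaining bits.** Phase 1 and the announcements: each process sends to its at most $2\Delta$ neighbors in $G$ at most once in each, so at most $4\Delta n$ bits.

Altogether at most $\bigl((2+d)(C_1+C_2)+4\Delta\bigr)n$ bits and $O(n)$ rounds, with constants depending only on $c$. Agreement among all processes that ever decide, and validity, were proved in Section 9. With the rotating coordinator for $n<n_0(c)$ this proves Theorem 2, and with $c=\frac12$ it proves Theorem 1: the conjectured impossibility is false. $\blacksquare$
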